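\title{Frames for products with $\mathbf{K4.3}$ are not closed under ultraproducts}

\begin{abstract}
We show that for none of the product logics $\mathbf{K4.3}\times\mathbf{K}$, $\mathbf{K4.3}\times\mathbf{K4}$, $\mathbf{K4.3}\times\mathbf{K4.3}$, $\mathbf{K4.3}\times\mathbf{S5}$ is the class of all frames closed under ultraproducts. To each linear order $W$ with a least element we attach a bimodal frame that validates these logics exactly when $W$ is well-ordered. A back-and-forth argument shows that first-order logic, and even any set of $\mathcal L_{\infty\omega}$-sentences, cannot separate the two cases. The result holds for every bimodal logic between $\mathbf{K4.3}\times\mathbf{K}$ and the logic of products of ordinals with universal frames.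
\end{abstract}

\section{Introduction}

\subsection*{Products and their frames}

A \emph{frame} is a nonempty set with a binary relation, and a \emph{bimodal frame} $(F,R_h,R_v)$ is a nonempty set with two binary relations, called horizontal and vertical. Bimodal formulas are built from propositional variables with $\neg$, $\wedge$, $\Diamond_h$, $\Diamond_v$; the other Boolean connectives and $\Box_h=\neg\Diamond_h\neg$, $\Box_v=\neg\Diamond_v\neg$ are abbreviations. A \emph{model} $\mathfrak M$ on a bimodal frame assigns a set of points to each variable, and $\mathfrak M,z\models\Diamond_h\psi$ means that $\mathfrak M,z'\models\psi$ for some $z'$ with $zR_hz'$; the clause for $\Diamond_v$ is the same with $R_v$. A frame \emph{validates} a formula if the formula is true at every point of every model on it. We write $\mathrm{Log}(\mathfrak F)$ for the set of formulas validated by $\mathfrak F$, and $\mathsf{Fr}(L)$ for the class of all frames that validate every formula of $L$; these are the \emph{frames for} $L$, and $\mathfrak F\models L$ means $\mathfrak F\in\mathsf{Fr}(L)$. The unimodal notions, with one relation and one diamond, are defined in the same way.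

The frames for the standard unimodal logics $\mathbf K$, $\mathbf{K4}$, $\mathbf{K4.3}$, $\mathbf{S5}$ are, respectively, all frames, the transitive frames, the transitive and weakly connected frames, and the equivalence relations. Here $R$ is \emph{weakly connected} if $xRy$ and $xRz$ imply $yRz$, $y=z$ or $zRy$.

The \emph{product} of frames $\mathfrak F_0=(F_0,R_0)$ and $\mathfrak F_1=(F_1,R_1)$ is the bimodal frame $\mathfrak F_0\times\mathfrak F_1=(F_0\times F_1,R_h,R_v)$, where
\[
(u,v)R_h(u',v')\iff uR_0u'\text{ and }v=v',\qquad (u,v)R_v(u',v')\iff u=u'\text{ and }vR_1v'.
\]
Thus $R_h$ moves along the rows $F_0\times\{v\}$ and $R_v$ along the columns $\{u\}\times F_1$. For unimodal logics $L_0,L_1$, the \emph{product logic} $L_0\times L_1$ is the set of bimodal formulas validated by all products $\mathfrak F_0\times\mathfrak F_1$ in which $\mathfrak F_i$ is a frame for $L_i$.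

A product logic is defined by products, but it has other frames as well. For instance, let $\mathfrak G$ be the two-point frame $\{0,1\}$ in which both relations are universal. It is not a product, since in a product two distinct points are never related by both $R_h$ and $R_v$. Yet it validates $\mathbf{K4.3}\times\mathbf{S5}$: pulling a model on $\mathfrak G$ back along the map $(u,v)\mapsto u+v \bmod 2$ from the product of two universal frames on $\{0,1\}$ preserves the truth of every formula, because the map is onto on each row and each column. This paper is about the whole class $\mathsf{Fr}(L_0\times L_1)$.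

\subsection*{The question}

Let $D$ be an ultrafilter on a set $I$. The \emph{ultraproduct} $\prod_{i\in I}\mathfrak A_i/D$ of structures $\mathfrak A_i$ consists of the choice functions modulo equality on a set in $D$, and a relation holds between classes if it holds coordinatewise on a set in $D$. If all $\mathfrak A_i$ equal $\mathfrak A$, this is the \emph{ultrapower} $\mathfrak A^I/D$. By \L o\'s's theorem, a first-order sentence holds in the ultraproduct iff the set of $i$ with $\mathfrak A_i$ satisfying it belongs to $D$. Call a class of frames \emph{elementary} if it is the class of models of a set of first-order sentences. Elementary classes are closed under ultraproducts by \L o\'s's theorem, so closure under ultraproducts is a first test of first-order definability.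

It is a known result that if the classes of frames for $L_0$ and for $L_1$ are closed under ultraproducts, then $L_0\times L_1$ is canonical, that is, valid in its canonical frame. Hence the recursively enumerable logics
\begin{equation}\label{eq:four}
\mathbf{K4.3}\times\mathbf K,\qquad \mathbf{K4.3}\times\mathbf{K4},\qquad \mathbf{K4.3}\times\mathbf{K4.3},\qquad \mathbf{K4.3}\times\mathbf{S5}
\end{equation}
are canonical. Question 3.4.2 of \cite{thesis} asks:
\begin{quote}
\emph{Is the class of all frames for any of the logics \eqref{eq:four} closed under ultraproducts?}
\end{quote}

There are reasons to guess yes. The factors have elementary classes of frames. The products that define each logic form a class closed under ultraproducts up to isomorphism, since an ultraproduct of products is the product of the ultraproducts of the factors. And the typical obstruction seems absent. That obstruction is a well-foundedness principle such as $\Diamond a\to\Diamond(a\wedge\neg\Diamond a)$, ``if $a$ occurs later, it has a last occurrence''. This formula is valid in each finite order $(\{0,\dots,n\},<)$; it fails in their ultraproduct over a nonprincipal ultrafilter on $\omega$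 when $a$ is true exactly on the increasing chain of classes of eventually constant sequences. But its horizontal version is refuted in the product of $(\omega,<)$ with a reflexive point, so it belongs to none of the logics \eqref{eq:four}. Nevertheless the answer is no for all four logics: they contain a relative form of this principle, which compares two rows, and this is enough to detect well-orders.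

\subsection*{Results}

Every $\mathbf{S5}$-frame is a $\mathbf{K4.3}$-frame, every $\mathbf{K4.3}$-frame is a $\mathbf{K4}$-frame, and every $\mathbf{K4}$-frame is a $\mathbf K$-frame. Fewer frames validate more formulas, so
\[
\mathbf{K4.3}\times\mathbf K\subseteq\mathbf{K4.3}\times\mathbf{K4}\subseteq\mathbf{K4.3}\times\mathbf{K4.3}\subseteq\mathbf{K4.3}\times\mathbf{S5}.
\]
Let $L^+$ be the logic of all products $(\alpha,<)\times(Y,Y\times Y)$ with $\alpha$ a nonzero ordinal and $Y$ a nonempty set. Since $(\alpha,<)$ is transitive and weakly connected and $Y\times Y$ is an equivalence relation, $\mathbf{K4.3}\times\mathbf{S5}\subseteq L^+$.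

\begin{theorem}\label{thm:A}
To every linear order $W$ with a least element $0$ one can associate a bimodal frame $\mathfrak F_W$, in which $R_v$ is an equivalence relation, such that for every bimodal logic $L$ with $\mathbf{K4.3}\times\mathbf K\subseteq L\subseteq L^+$:
\[
\mathfrak F_W\models L\quad\text{iff}\quad W\text{ is well-ordered.}
\]
\end{theorem}

\begin{theorem}\label{thm:B}
For no bimodal logic $L$ with $\mathbf{K4.3}\times\mathbf K\subseteq L\subseteq L^+$ is $\mathsf{Fr}(L)$ closed under ultraproducts. In particular this holds for all four logics \eqref{eq:four}, and for $\mathbf{K4.3}\times L_1$ for every $L_1$ with $\mathbf K\subseteq L_1\subseteq\mathbf{S5}$.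
\end{theorem}

The infinitary language $\mathcal L_{\infty\omega}$ extends first-order logic by conjunctions and disjunctions of arbitrary sets of formulas.

\begin{theorem}\label{thm:C}
For every bimodal logic $L$ with $\mathbf{K4.3}\times\mathbf K\subseteq L\subseteq L^+$, the class $\mathsf{Fr}(L)$ is not definable by any set of $\mathcal L_{\infty\omega}$-sentences in the language $\{R_h,R_v\}$. In particular, $L$ has no axiomatization by formulas whose classes of frames are elementary (for example, Sahlqvist formulas).
\end{theorem}

Section~\ref{sec:formula} gives a formula $\varphi$ whose negation lies in the smallest logic $\mathbf{K4.3}\times\mathbf K$. Section~\ref{sec:frames} defines $\mathfrak F_W$ and satisfies $\varphi$ in it when $W$ is not well-ordered. Section~\ref{sec:runs} shows that $\mathfrak F_W$ validates the largest logic $L^+$ when $W$ is an ordinal, which completes Theorem~\ref{thm:A}. Section~\ref{sec:bf} produces pairs of orders, one well-ordered and one not, whose frames agree up to any prescribed quantifier rank, and Section~\ref{sec:final} derives Theorems~\ref{thm:B} and~\ref{thm:C}. All proofs are in ZFC. For linear orders $A,B$, the sum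 $A+B$ is $A$ followed by $B$, and $A\cdot B$ is $B$ copies of $A$, ordered first by $B$, as for ordinals.

\section{Two rows that disagree about a last point}\label{sec:formula}

In a product all rows are copies of the same frame. If a variable $a$ is constant along $R_v$, then two vertically related rows carry the same pattern of $a$. So if we mark the same column in both rows, then $a$ has a last occurrence before the mark in one row iff it has one in the other. We write down the failure of this, with marks $q$ and $w$. Put $\Box_h^+\psi=\psi\wedge\Box_h\psi$ and
\begin{align*}
C&=(a\to\Box_va)\wedge(\neg a\to\Box_v\neg a),\\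
N&=(q\to\neg\Diamond_hq)\wedge\big((a\wedge\Diamond_hq)\to\Diamond_h(a\wedge\Diamond_hq)\big),\\
\lambda&=a\wedge\Diamond_hw\wedge\neg\Diamond_h(a\wedge\Diamond_hw),\\
M&=(w\to\neg\Diamond_hw)\wedge\big((a\wedge\Diamond_hw)\to(\lambda\vee\Diamond_h\lambda)\big),\\
\varphi&=a\wedge\Diamond_h(q\wedge\Diamond_vw)\wedge\Box_h^+(C\wedge N\wedge\Box_vM).
\end{align*}
The formula $C$ says that $a$ is constant along $R_v$. The second conjunct of $N$ says that no occurrence of $a$ before $q$ is the last one. The formula $\lambda$ holds at a last occurrence of $a$ before $w$, and the second conjunct of $M$ says that there is one. The first conjuncts of $N$ and $M$ say that no mark sees another mark of the same kind; they pin down which point ``before $q$'' and ``before $w$'' refer to.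

\begin{proposition}\label{prop:valid}
$\neg\varphi\in\mathbf{K4.3}\times\mathbf K$.
\end{proposition}

\begin{proof}
Suppose $(x_0,y_0)\models\varphi$ in a model on $(F_0,R_0)\times(F_1,R_1)$ with $R_0$ transitive and weakly connected. By the second conjunct of $\varphi$ there are $x_*$ and $y_1$ with $x_0R_0x_*$, $y_0R_1y_1$, $(x_*,y_0)\models q$ and $(x_*,y_1)\models w$. Let $H=\{x_0\}\cup\{x:x_0R_0x\}$. By transitivity $H$ is closed under $R_0$-successors. By the last conjunct of $\varphi$, for every $x\in H$ the formulas $C$ and $N$ hold at $(x,y_0)$ and $M$ holds at $(x,y_1)$.

We claim that for $x\in H$,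
\begin{equation}\label{eq:marks}
(x,y_0)\models\Diamond_hq\iff xR_0x_*\iff(x,y_1)\models\Diamond_hw .
\end{equation}
If $xR_0x_*$, both modal statements hold. Conversely, let $(x,y_0)\models\Diamond_hq$. If $x=x_0$, then $xR_0x_*$ by the choice of $x_*$. Otherwise $x_0R_0x$ and $x_0R_0x_*$, so weak connectedness gives $xR_0x_*$, $x=x_*$ or $x_*R_0x$. In the last two cases $(x_*,y_0)\models\Diamond_hq$ (by transitivity if $x_*R_0x$), which contradicts $q\to\neg\Diamond_hq$ at $(x_*,y_0)$. The same argument in row $y_1$, with $w\to\neg\Diamond_hw$ at $(x_*,y_1)$, gives the second equivalence.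

By $C$, for $x\in H$ the variable $a$ holds at $(x,y_0)$ iff it holds at $(x,y_1)$. Together with \eqref{eq:marks} this shows that the set
\[
T=\{x\in H:(x,y_0)\models a\wedge\Diamond_hq\}\quad\text{equals}\quad\{x\in H:(x,y_1)\models a\wedge\Diamond_hw\}.
\]
Now $x_0\in T$, so $M$ at $(x_0,y_1)$ yields $x_\lambda\in H$ with $(x_\lambda,y_1)\models\lambda$. Then $x_\lambda\in T$, and no $R_0$-successor of $x_\lambda$ lies in $T$. But $N$ at $(x_\lambda,y_0)$ yields $x'$ with $x_\lambda R_0x'$ and $(x',y_0)\models a\wedge\Diamond_hq$, and $x'\in H$, so $x'\in T$. This is a contradiction.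
\end{proof}

Nothing was assumed about $R_1$, which is why the smallest logic suffices. Weak connectedness was used only for \eqref{eq:marks}, and it cannot be dropped.

\begin{remark}
The formula $\varphi$ is satisfiable in a product of a transitive frame with an equivalence relation. Let $F_0=\{x_0,x_*,z,z'\}$ with $x_0$ seeing $x_*,z,z'$ and $z$ seeing $z,z'$, and let $F_1=\{y_0,y_1\}$ be universal. Let $a$ hold on the columns of $x_0$ and $z$, let $q$ hold at $(x_*,y_0)$ and $(z',y_0)$, and let $w$ hold at $(x_*,y_1)$. In row $y_0$ the formula $a\wedge\Diamond_hq$ holds at $x_0$ and $z$, both of which see $z$. The formula $a\wedge\Diamond_hw$ holds only at $(x_0,y_1)$, where $\lambda$ is therefore true. So $(x_0,y_0)\models\varphi$.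
\end{remark}

\section{The frames $\mathfrak F_W$}\label{sec:frames}

Let $W$ be a linear order with least element $0$. We want a frame in which $\varphi$ becomes satisfiable exactly when $W$ has an infinite descent. The columns will be indexed by $W$, so that $a$ can be the union of the columns indexed by any subset $U\subseteq W$. Moving horizontally will mean descending through $W$ to $0$, and there will be two ways to do it. Toward the mark $w$ one descends along a finite sequence fixed in advance, so $U$ is visited a last time. Toward the mark $q$ one may step from $c$ to any $c'<c$, so $U$ need not be visited a last time if it has no least element. The stages of a descent are called states.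

\begin{definition}
A \emph{$q$-state} is an expression $[b_1,\dots,b_k]_q$ with $k\ge1$ and $b_1\ge\dots\ge b_k$ in $W$. A \emph{$w$-state} is an expression $[b_1,\dots,b_k]_w$ with $k\ge1$, $b_1\ge\dots\ge b_k$ in $W$ and $b_k=0$. The \emph{top} of a state is its first entry $b_1$. For states $\sigma,\rho$ put $\sigma\succ\rho$, and say that $\rho$ is \emph{below} $\sigma$, if they are of the same kind and either the sequence of $\rho$ is a proper nonempty suffix of that of $\sigma$, or $\rho$ has a single entry and this entry is smaller than the last entry of $\sigma$. If $\beta\ge\mathrm{top}(\sigma)$, then $\beta\cdot\sigma$ is the state of the same kind obtained by prefixing $\beta$ to the sequence of $\sigma$.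
\end{definition}

For $w$-states the second alternative never occurs, because their last entry is $0$.

\begin{lemma}\label{lem:states}
\begin{enumerate}
\item[(a)] The relation $\succ$ is irreflexive and transitive.
\item[(b)] The states below a given state $\sigma$ form a chain. If $W$ is well-ordered, every nonempty set of states below $\sigma$ has a $\succ$-lowest element.
\item[(c)] $\mathrm{top}(\beta\cdot\sigma)=\beta$, and the states below $\beta\cdot\sigma$ are exactly $\sigma$ and the states below $\sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A step down either shortens the sequence and keeps the last entry, or lowers the last entry; so $\succ$ is irreflexive. Let $\sigma\succ\rho\succ\rho'$. If $\rho'$ is a proper suffix of $\rho$, then $\rho$ has at least two entries, so $\rho$ is a suffix of $\sigma$, and $\rho'$ is a proper suffix of $\sigma$. Otherwise $\rho'$ has a single entry, smaller than the last entry of $\rho$, which is at most the last entry of $\sigma$.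

(b) The states below $\sigma=[b_1,\dots,b_k]_q$ are
\[
[b_2,\dots,b_k]_q\succ\dots\succ[b_k]_q\quad\text{and, below these,}\quad[c]_q\ \ (c<b_k),
\]
where $[c]_q\succ[c']_q$ iff $c>c'$. Ordered by $\prec$, this is a copy of $\{c\in W:c<b_k\}$ followed by $k-1$ further elements, which is a well-order if $W$ is. For a $w$-state only the finite part is present.

(c) The proper nonempty suffixes of $\beta\cdot\sigma$ are $\sigma$ and the proper nonempty suffixes of $\sigma$, and the two states have the same last entry.
\end{proof}

\begin{definition}
The points of $\mathfrak F_W$ are the pairs $(\sigma,s)$ with $\sigma$ a state and $s\le\mathrm{top}(\sigma)$ in $W$, called the \emph{points of $\sigma$}, and further points $\tau_s$ for $s\in W$. The \emph{column} $E_s$ consists of $\tau_s$ and all points of the form $(\sigma,s)$, and $R_v$ is the equivalence relation with classes $E_s$, $s\in W$. The relation $R_h$ is given by: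
\begin{itemize}
\item $(\sigma,s)R_h(\sigma',s')$ iff $\sigma\succ\sigma'$, or $\sigma=\sigma'$ and $s<\mathrm{top}(\sigma)$;
\item $(\sigma,s)R_h\tau_{s'}$ and $\tau_sR_h\tau_{s'}$ always;
\item there are no other $R_h$-pairs.
\end{itemize}
\end{definition}

So each state $\sigma$ with top $c$ contributes a block: a cluster of mutually related points $(\sigma,s)$, $s<c$ (empty if $c=0$), followed by the irreflexive point $(\sigma,c)$. After the block come the blocks of the lower states in order, and finally the cluster of all $\tau_s$. The shape of the blocks, the prefixed states and the points $\tau_s$ play no role in this section. They are what allows $\mathfrak F_W$ to imitate a product, as Section~\ref{sec:runs} shows.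

\begin{example}\label{ex:descent}
Let $W=\{0<\dots<u_2<u_1<u_0\}$, let $a$ hold on the columns $E_{u_n}$, and put $q$ at $([0]_q,0)$ and $w$ at $([0]_w,0)$; both marks lie in $E_0$. The point $([u_0]_q,u_0)$ starts the infinite chain
\[
([u_0]_q,u_0)\ R_h\ ([u_1]_q,u_1)\ R_h\ ([u_2]_q,u_2)\ R_h\ \cdots
\]
of $a$-points that all see $q$. The point $([u_0,0]_w,u_0)$, in the same column, sees only $([0]_w,0)$ and the points $\tau_s$, so it is a last $a$-point before $w$. If instead $W=\{0<1\}$ and $a$ holds on $E_1$, then $([1]_q,1)$ is a last $a$-point before $q$, and $N$ fails there.
\end{example}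

\begin{proposition}\label{prop:sat}
If $W$ is not well-ordered, then $\varphi$ is satisfiable in $\mathfrak F_W$.
\end{proposition}

\begin{proof}
Let $U$ be the upward closure of a nonempty subset $B\subseteq W$ without least element. Every $u\in U$ lies above or at some $b\in B$, hence strictly above some $b'\in B\subseteq U$; so $U$ has no least element, and in particular $0\notin U$. Let $a$ hold on $\bigcup_{s\in U}E_s$, let $q$ hold only at $([0]_q,0)$ and $w$ only at $([0]_w,0)$.

The point $([0]_q,0)$ is not seen by itself or by any $\tau_s$, and every $q$-state other than $[0]_q$ lies above $[0]_q$. Hence $\Diamond_hq$ holds exactly at the points of the $q$-states other than $[0]_q$. In the same way, $\Diamond_hw$ holds exactly at the points of the $w$-states other than $[0]_w$. In particular $q\to\neg\Diamond_hq$ and $w\to\neg\Diamond_hw$ hold everywhere. So does $C$, since $a$ is a union of columns.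

\emph{$M$ holds everywhere.} Let $z\models a\wedge\Diamond_hw$. Then $z=([b_1,\dots,b_k]_w,s)$ with $s\in U$, and $b_1\ge s$ gives $b_1\in U$. Let $j$ be maximal with $b_j\in U$; then $j<k$ because $b_k=0$. Put $z'=([b_j,\dots,b_k]_w,b_j)$. This point satisfies $a$, and it satisfies $\Diamond_hw$ since $j<k$. Its successors are points $\tau_{s'}$, which do not satisfy $\Diamond_hw$, and points $([b_i,\dots,b_k]_w,s')$ with $i>j$, which do not satisfy $a$ because $s'\le b_i\notin U$ and $U$ is upward closed. So $z'\models\lambda$. If $j>1$, or if $j=1$ and $s<b_1$, then $zR_hz'$; if $j=1$ and $s=b_1$, then $z=z'$.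

Fix $c\in U$ and let $r=([c]_q,c)$. The $R_h$-successors of $r$ are the points $([c']_q,s')$ with $c'<c$ and the points $\tau_{s'}$.

\emph{$N$ holds at $r$ and at its $R_h$-successors.} Let $z$ be one of these points and $z\models a\wedge\Diamond_hq$. Then $z=([c']_q,s')$ with $s'\in U$, so $c'\in U$. As $U$ has no least element, there is $c''<c'$ in $U$. The point $([c'']_q,c'')$ is seen by $z$, satisfies $a$, and satisfies $\Diamond_hq$ since $c''\ne0$.

Finally $r\models a$, and $r$ sees $([0]_q,0)$, which satisfies $q$ and shares the column $E_0$ with $([0]_w,0)$. Hence $r\models\varphi$.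
\end{proof}

It matters that $\varphi$ requires $N$ only at the starting point and its horizontal successors: in this model $N$ fails at $([c,0]_q,c)$ for $c\in U$.

\section{Ordinals: simulating $\mathfrak F_W$ by a product}\label{sec:runs}

The frame $\mathfrak F_W$ depends only on the isomorphism type of $W$, so for well-ordered $W$ we may take $W=\theta$, a nonzero ordinal. To prove $\mathfrak F_\theta\models L^+$ we must transfer any refutation in $\mathfrak F_\theta$ to a product $(X,<)\times(Y,Y\times Y)$ with $X$ well-ordered. Think of $X$ as time and of each row as a path $g\colon X\to\mathfrak F_\theta$ along $R_h$. A column of the product must be sent into a single column of $\mathfrak F_\theta$, so all paths have to obey one common schedule $\pi\colon X\to\theta$, with $g(x)\in E_{\pi(x)}$, although they descend through the states at very different speeds. Cantor normal forms provide such a schedule.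

\subsection*{The schedule}

We use the following facts of ordinal arithmetic. Addition is associative and strictly increasing in the right argument, and for $y_0\le y$ there is a unique $\delta$ with $y=y_0+\delta$. The ordinal $\omega^\beta$ is closed under addition, and $\delta+\omega^\beta=\omega^\beta$ for $\delta<\omega^\beta$; equivalently, deleting a proper initial segment from $\omega^\beta$ leaves an order of type $\omega^\beta$. Every $x>0$ has a unique Cantor normal form $x=\omega^{\beta_1}+\dots+\omega^{\beta_k}$ with $\beta_1\ge\dots\ge\beta_k$.

Let $X=\{x:0<x<\omega^\theta\}$, a nonempty well-order under $<$. For $x\in X$ let $\pi(x)$ be the last exponent $\beta_k$ of the normal form of $x$; it is less than $\theta$ since $\omega^{\beta_k}\le x<\omega^\theta$.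

\begin{lemma}\label{lem:F}
Let $y_0\in X\cup\{0\}$ and $c<\theta$.
\begin{enumerate}
\item[(a)] $y_0+\omega^c\in X$ and $\pi(y_0+\omega^c)=c$.
\item[(b)] If $y_0<y<y_0+\omega^c$, then $\pi(y)<c$.
\item[(c)] If $y_0\le y<y_0+\omega^c$ and $s<c$, then $y+\omega^s<y_0+\omega^c$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $\omega^\theta$ is closed under addition. The normal form of $y_0+\omega^c$ arises from that of $y_0$ by deleting the terms with exponent less than $c$, which are absorbed, and appending $\omega^c$. For (b) and (c) write $y=y_0+\delta$ with $\delta<\omega^c$. If $\delta>0$, write $\delta=\delta'+\omega^e$ with $e$ the last exponent of $\delta$; then $e<c$, and $\pi(y)=\pi((y_0+\delta')+\omega^e)=e$ by (a). If $s<c$, then $\delta+\omega^s<\omega^c$ because $\omega^c$ is closed under addition.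
\end{proof}

So on an interval $(y_0,y_0+\omega^c]$ the last point has label $c$, all other points have smaller labels, and after each of them every label $s<c$ occurs again before the end. This is the block of a state with top $c$: a cluster indexed by the $s<c$, then one irreflexive point indexed by $c$. Any state with top $c$ can therefore be played on any such interval, starting at any time $y_0$, by $y\mapsto(\sigma,\pi(y))$.

\begin{example}\label{ex:two}
Let $\theta=2$. Then $X=\{x:0<x<\omega^2\}$, and $\pi(x)$ is $1$ for limit ordinals and $0$ for successors. A state with top $1$ occupies an interval that ends at the next limit ordinal, and a state with top $0$ occupies one moment. Take $x=\omega2+3=\omega+\omega+1+1+1$, so $\pi(x)=0$. Here are the states along two paths, one with value $([1]_q,0)$ and one with value $([0]_w,0)$ at time $x$.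
\[
\begin{array}{c|cc}
\text{time} & \text{first path} & \text{second path}\\ \hline
(0,\omega] & [1,1,1]_q & [1,1,0,0,0]_w\\
(\omega,\omega2] & [1,1]_q & [1,0,0,0]_w\\
\omega2+1 & [1]_q & [0,0,0]_w\\
\omega2+2 & [1]_q & [0,0]_w\\
\omega2+3 & [1]_q & [0]_w\\
(\omega2+3,\omega3] & [1]_q & \tau\\
\omega3+1 & [0]_q & \tau\\
\text{later} & \tau & \tau
\end{array}
\]
The time before the target state is filled by prefixing exponents of $x$ to it, and the time after the lowest state is filled by $y\mapsto\tau_{\pi(y)}$. In the first path the terms $1+1+1$ of $x$ are too small to be prefixed to $[1]_q$; instead $x$ falls inside the interval $(\omega2,\omega3]$ of $[1]_q$. Along both paths every $R_h$-successor of a value is a later value. For instance, the value $([1,1]_q,0)$ at time $\omega+5$ sees itself, $([1,1]_q,1)$, $([1]_q,0)$, $([1]_q,1)$, $([0]_q,0)$, $\tau_0$, $\tau_1$, and these are the values at $\omega+6$, $\omega2$, $\omega2+1$, $\omega3$, $\omega3+1$, $\omega3+2$, $\omega4$.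
\end{example}

The last property cannot be kept when $\theta>\omega$. The state $[\omega]_q$ then has the infinitely many states $[n]_q$ below it, and a path along $R_h$ visits only finitely many of them: infinitely many visiting times would contain an increasing $\omega$-sequence, along which $n$ would decrease strictly. We therefore ask only for witnesses to finitely many formulas. For each formula we visit the lowest state where it is true, which serves all higher states at once. This is where well-ordering of $W$ is used a second time.

\subsection*{Runs}

Fix a model $\mathfrak M$ on $\mathfrak F_\theta$ and a finite set $\Sigma$ of formulas closed under subformulas. A \emph{run} is a map $g\colon X\to\mathfrak F_\theta$ such that for all $x\in X$: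
\begin{itemize}
\item[(R1)] $g(x)\in E_{\pi(x)}$;
\item[(R2)] $x<x'$ implies $g(x)R_hg(x')$;
\item[(R3)] if $\Diamond_h\psi\in\Sigma$ and $\mathfrak M,g(x)\models\Diamond_h\psi$, then $\mathfrak M,g(x')\models\psi$ for some $x'>x$.
\end{itemize}

\begin{lemma}\label{lem:run}
For all $x\in X$ and $z\in E_{\pi(x)}$ there is a run $g$ with $g(x)=z$.
\end{lemma}

\begin{proof}
If $z=\tau_{\pi(x)}$, let $g(y)=\tau_{\pi(y)}$ for all $y$. Conditions (R1) and (R2) hold by definition. For (R3), a point $g(y)$ sees only points $\tau_{s'}$, and $g(y+\omega^{s'})=\tau_{s'}$ by Lemma~\ref{lem:F}(a).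

Now let $z=(\sigma,s)$, so that $s=\pi(x)\le\mathrm{top}(\sigma)$. Put $t=\mathrm{top}(\sigma)$.

\emph{States after $\sigma$.} For each $\psi$ with $\Diamond_h\psi\in\Sigma$ that is true at some point of some state below $\sigma$, let $\rho_\psi$ be the lowest such state; it exists by Lemma~\ref{lem:states}(b). There are finitely many states $\rho_\psi$, and they form a chain. List them as $\sigma_1\succ\dots\succ\sigma_m$, where $m\ge0$.

\emph{States before $\sigma$.} Let $x=\omega^{\beta_1}+\dots+\omega^{\beta_k}$ be the normal form, so $\beta_k=s$. Let $x_0=0$ and $x_i=\omega^{\beta_1}+\dots+\omega^{\beta_i}$. If $s=t$, put $j=k-1$. If $s<t$, let $j$ be the largest index with $\beta_j\ge t$, or $j=0$ if there is none; then $j<k$. In both cases $\beta_1\ge\dots\ge\beta_j\ge t$, so we may define $\eta_{j+1}=\sigma$ and $\eta_i=\beta_i\cdot\eta_{i+1}$ for $i=j,\dots,1$.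

\emph{The map $g$.} Put $n=j+1+m$ and $\eta_{j+1+i}=\sigma_i$ for $1\le i\le m$. Then $\eta_1\succ\dots\succ\eta_n$; these are the \emph{visited} states. Let $e_0=0$ and $e_i=e_{i-1}+\omega^{\mathrm{top}(\eta_i)}$, which lies in $X$ by Lemma~\ref{lem:F}(a), and let $J_i=(e_{i-1},e_i]$. Define
\[
g(y)=(\eta_i,\pi(y))\ \text{ for }y\in J_i,\qquad g(y)=\tau_{\pi(y)}\ \text{ for }y>e_n.
\]
By Lemma~\ref{lem:F}(a),(b), $\pi(e_i)=\mathrm{top}(\eta_i)$ and $\pi(y)<\mathrm{top}(\eta_i)$ for the other $y\in J_i$. So $g(y)$ is a point of $\mathfrak F_\theta$, and (R1) holds.

\emph{$g(x)=z$.} Since $\mathrm{top}(\eta_i)=\beta_i$ for $i\le j$, we have $e_j=x_j$ and $J_{j+1}=(x_j,x_j+\omega^t]$. If $s=t$, then $x=x_{k-1}+\omega^s$ is the last point of $J_{j+1}$. If $s<t$, then $x=x_j+\delta$ with $\delta=\omega^{\beta_{j+1}}+\dots+\omega^{\beta_k}$, a nonempty sum of terms below $\omega^t$, so $0<\delta<\omega^t$. In both cases $x\in J_{j+1}$ and $g(x)=(\sigma,\pi(x))=z$.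

\emph{(R2).} Let $y<y'$. If $y'>e_n$, then $g(y')$ is a point $\tau_{s'}$, which every point sees. If $y\in J_i$ and $y'\in J_{i'}$ with $i<i'$, then $\eta_i\succ\eta_{i'}$ by transitivity. If $y,y'\in J_i$, then $y\ne e_i$, so $\pi(y)<\mathrm{top}(\eta_i)$ and $g(y)R_hg(y')$.

\emph{(R3).} Let $\Diamond_h\psi\in\Sigma$, $g(y)R_hz'$ and $\mathfrak M,z'\models\psi$. If $z'=\tau_{s'}$, then $y'=\max(y,e_n)+\omega^{s'}$ exceeds $y$ and $e_n$ and has $g(y')=z'$. Otherwise $z'=(\rho',s')$, and $g(y)$ is not a point $\tau$, so $y\in J_i$ for some $i$ and either $\rho'=\eta_i$ with $\pi(y)<\mathrm{top}(\eta_i)$, or $\rho'\prec\eta_i$.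

Let $\rho'=\eta_i$ and $\pi(y)<\mathrm{top}(\eta_i)$. Then $y<e_i$. If $s'=\mathrm{top}(\eta_i)$, then $g(e_i)=z'$. If $s'<\mathrm{top}(\eta_i)$, then $y+\omega^{s'}\in J_i$ by Lemma~\ref{lem:F}(c), and $g(y+\omega^{s'})=z'$.

Let $\rho'\prec\eta_i$. We first find a visited state below $\eta_i$ with a point satisfying $\psi$. If $\rho'$ is visited, take $\rho'$. If not, then $\rho'\prec\sigma$: for $i\le j$ because by Lemma~\ref{lem:states}(c) the states below $\eta_i$ are $\eta_{i+1},\dots,\eta_j,\sigma$ and those below $\sigma$, and for $i>j$ because $\eta_i$ is $\sigma$ or below $\sigma$. So $\rho_\psi$ is defined, it is visited, and it is equal to or below $\rho'$, hence below $\eta_i$. Thus in both cases there are $i'$ and $s''\le\mathrm{top}(\eta_{i'})$ with $\eta_{i'}\prec\eta_i$ and $\mathfrak M,(\eta_{i'},s'')\models\psi$. By Lemma~\ref{lem:states}(a), $i'>i$. The time $y'=e_{i'-1}+\omega^{s''}$ lies in $J_{i'}$, so $y'>y$, and $g(y')=(\eta_{i'},s'')$ by Lemma~\ref{lem:F}(a).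
\end{proof}

Runs are the rows of the product that we are looking for.

\begin{lemma}\label{lem:truth}
Let $Y$ be a set of runs such that for all $x\in X$ and $z\in E_{\pi(x)}$ some $g\in Y$ has $g(x)=z$. Let $\mathfrak N$ be the model on $(X,<)\times(Y,Y\times Y)$ in which a variable $p$ holds at $(x,g)$ iff $\mathfrak M,g(x)\models p$. Then for all $\psi\in\Sigma$, $x\in X$, $g\in Y$:
\[
\mathfrak N,(x,g)\models\psi\iff\mathfrak M,g(x)\models\psi .
\]
\end{lemma}

\begin{proof}
Induction on $\psi$; variables and Boolean connectives are immediate. If $\mathfrak N,(x,g)\models\Diamond_h\chi$, then $\mathfrak M,g(x')\models\chi$ for some $x'>x$ by the induction hypothesis, and $g(x)R_hg(x')$ by (R2). Conversely, if $\mathfrak M,g(x)\models\Diamond_h\chi$, then (R3) gives $x'>x$ with $\mathfrak M,g(x')\models\chi$, so $\mathfrak N,(x',g)\models\chi$. For $\Diamond_v\chi$: by the induction hypothesis, $\mathfrak N,(x,g)\models\Diamond_v\chi$ iff $\chi$ holds at some point of $\{g'(x):g'\in Y\}$. By (R1) and the assumption on $Y$ this set is $E_{\pi(x)}$, the $R_v$-class of $g(x)$.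
\end{proof}

\begin{proposition}\label{prop:ordinal}
If $W$ is a nonempty well-order, then $\mathfrak F_W\models L^+$.
\end{proposition}

\begin{proof}
Let $W=\theta$, and suppose $\psi$ fails at $z\in E_s$ in a model $\mathfrak M$ on $\mathfrak F_\theta$. Let $\Sigma$ be the set of subformulas of $\psi$ and $Y$ the set of all runs, which satisfies the hypothesis of Lemma~\ref{lem:truth} by Lemma~\ref{lem:run}. Take $x=\omega^s$, so $\pi(x)=s$, and $g\in Y$ with $g(x)=z$. Then $\psi$ fails at $(x,g)$ in a model on $(X,<)\times(Y,Y\times Y)$. Since $(X,<)$ is isomorphic to a nonzero ordinal, $\psi\notin L^+$.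
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\mathbf{K4.3}\times\mathbf K\subseteq L\subseteq L^+$. If $W$ is well-ordered, then $\mathfrak F_W\models L^+$ by Proposition~\ref{prop:ordinal}, so $\mathfrak F_W\models L$. If not, then $\neg\varphi\in L$ by Proposition~\ref{prop:valid}, and $\mathfrak F_W$ does not validate $\neg\varphi$ by Proposition~\ref{prop:sat}.
\end{proof}

\section{Well-orders that cannot be recognized}\label{sec:bf}

An ultraproduct of finite orders of unbounded size is not well-ordered, which suggests forming an ultraproduct of the frames $\mathfrak F_n$. The difficulty is that its elements are represented by families of points whose sequences may have unbounded length, such as $([n-1,\dots,1,0]_w,n-1)$, so we cannot simply read it as the frame attached to the ultraproduct of the orders. We take another route and find a well-order $W$ and a non-well-order $W'$ for which $\mathfrak F_W$ and $\mathfrak F_{W'}$ are elementarily equivalent. Choosing a point of $\mathfrak F_W$ amounts to choosing finitely many elements of $W$ at once, with no bound on their number. So we need a back-and-forth relation on linear orders in which one move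 consists of any finite set of points.

\subsection*{Linear orders}

Points $x_1<\dots<x_k$ ($k\ge0$) of a linear order $I$ determine $k+1$ open intervals, including the one below $x_1$ and the one above $x_k$; for $k=0$ the only interval is $I$.

\begin{definition}
For linear orders $I,J$ (possibly empty) and ordinals $\mu$, define $I\approx_\mu J$ by recursion on $\mu$: it holds iff for all $\nu<\mu$, all $k<\omega$ and all $x_1<\dots<x_k$ in $I$ there are $y_1<\dots<y_k$ in $J$ such that corresponding intervals are in the relation $\approx_\nu$, and the same holds with $I$ and $J$ exchanged.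
\end{definition}

Thus $\approx_0$ always holds, and $\approx_\mu$ implies $\approx_\nu$ for $\nu<\mu$. By induction on $\mu$, the relation $\approx_\mu$ is symmetric, depends only on isomorphism types, and holds between isomorphic orders. The relation $I\approx_1J$ says that $I$ and $J$ are both infinite or have the same finite size. So $\omega\approx_1\omega\cdot2$, but $\omega\not\approx_2\omega\cdot2$: the first point of the second copy has infinitely many predecessors, and no point of $\omega$ does. Higher powers of $\omega$ hide what follows them for longer, as Lemma~\ref{lem:powers} shows.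

\begin{lemma}\label{lem:sum}
If $I\approx_\mu I'$ and $K\approx_\mu K'$, then $I+K\approx_\mu I'+K'$.
\end{lemma}

\begin{proof}
Induction on $\mu$. Given $\nu<\mu$ and finitely many points of $I+K$, respond to those in $I$ using $I\approx_\mu I'$ and to those in $K$ using $K\approx_\mu K'$. One interval of $I+K$ is the sum of the last interval of $I$ and the first interval of $K$; it is $\approx_\nu$ to the corresponding sum in $I'+K'$ by the induction hypothesis. Every other interval is an interval of $I$ or of $K$. The other direction is symmetric.
\end{proof}

\begin{lemma}\label{lem:powers}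
For every ordinal $\mu$ and all linear orders $I,J$ with least elements, $\omega^\mu\cdot I\approx_\mu\omega^\mu\cdot J$.
\end{lemma}

\begin{proof}
Induction on $\mu$; the case $\mu=0$ is trivial. Let $\nu<\mu$ and let $x_1<\dots<x_k$ be points of $\omega^\mu\cdot I$; by symmetry it suffices to respond to these. If $\nu=0$, any $k$ points of the infinite order $\omega^\mu\cdot J$ will do. Let $\nu\ge1$ and $\mu=\nu+\delta$, so $\delta\ge1$ and $\omega^\mu=\omega^\nu\cdot\omega^\delta$. Then $\omega^\mu\cdot I\cong\omega^\nu\cdot V$ and $\omega^\mu\cdot J\cong\omega^\nu\cdot V'$, where $V=\omega^\delta\cdot I$ and $V'=\omega^\delta\cdot J$ have least elements. If $k=0$, the induction hypothesis for $\nu$ gives $\omega^\nu\cdot V\approx_\nu\omega^\nu\cdot V'$.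

Let $k\ge1$, and let $x_i$ be the element $\xi_i<\omega^\nu$ of the copy of $\omega^\nu$ indexed by $v_i\in V$. As $\nu\ge1$, we have $\xi_i+1<\omega^\nu$, so the part of this copy above $x_i$ has type $\omega^\nu$. Write $V_{<v}$, $V_{>v}$, $V_{(v,v')}$ for the evident intervals of $V$. The intervals determined by the $x_i$ are as follows.
\begin{itemize}
\item Below $x_1$: type $\omega^\nu\cdot H_0+\zeta_0$ with $H_0=V_{<v_1}$ and $\zeta_0=\xi_1$.
\item Between $x_i$ and $x_{i+1}$: type $\omega^\nu\cdot H_i+\zeta_i$. If $v_i=v_{i+1}$, then $H_i=\emptyset$ and $\zeta_i$ is given by $\xi_i+1+\zeta_i=\xi_{i+1}$. Otherwise $H_i=1+V_{(v_i,v_{i+1})}$ and $\zeta_i=\xi_{i+1}$.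
\item Above $x_k$: type $\omega^\nu\cdot(1+V_{>v_k})$.
\end{itemize}
Each $\zeta_i$ is less than $\omega^\nu$, and each $H_i$ is empty or has a least element; for $H_0$ this is the least element of $V$. Let $h_i=0$ if $H_i=\emptyset$ and $h_i=1$ otherwise. We respond inside the first copy of $\omega^\mu$ in $\omega^\mu\cdot J$, replacing each nonempty $H_i$ by a single point:
\[
y_1=\omega^\nu h_0+\zeta_0,\qquad y_{i+1}=y_i+1+\omega^\nu h_i+\zeta_i .
\]
These are sums of ordinals below $\omega^{\nu+1}$, so $y_i<\omega^{\nu+1}\le\omega^\mu$. The interval below $y_1$ and those between consecutive $y_i$ have types $\omega^\nu h_i+\zeta_i$ for $0\le i<k$. If $h_i=0$, the corresponding intervals are isomorphic. If $h_i=1$, then $\omega^\nu\cdot H_i\approx_\nu\omega^\nu\cdot1$ by the induction hypothesis, and Lemma~\ref{lem:sum} gives $\omega^\nu\cdot H_i+\zeta_i\approx_\nu\omega^\nu+\zeta_i$. The part of the first copy of $\omega^\mu$ above $y_k$ has type $\omega^\mu$, so the interval above $y_k$ has type $\omega^\mu\cdot J\cong\omega^\nu\cdot V'$. It is $\approx_\nu$ to $\omega^\nu\cdot(1+V_{>v_k})$ by the induction hypothesis.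
\end{proof}

Let $\omega^*$ be the reverse of $\omega$. Least elements are needed in the lemma: $\omega^2\not\approx_2\omega^2\cdot\omega^*$, since the interval below $0\in\omega^2$ is empty and the interval below any point of $\omega^2\cdot\omega^*$ is not. For $\gamma\ge1$ we therefore put
\[
W_\gamma=\omega^\gamma,\qquad W'_\gamma=\omega^\gamma\cdot(1+\omega^*).
\]
Both have a least element. The first is well-ordered. The second is not, since the first elements of the copies indexed by $\omega^*$ form a set without least element.

\subsection*{From orders to frames}

Formulas of $\mathcal L_{\infty\omega}$ in the language $\{R_h,R_v\}$ are built from atomic formulas $xR_hy$, $xR_vy$, $x=y$ by negation, conjunction $\bigwedge\Phi$ of arbitrary sets $\Phi$ of formulas, and the quantifier $\exists x$. The \emph{quantifier rank} is $0$ for atomic formulas, unchanged by negation, the supremum of the ranks for conjunctions, and increased by one by $\exists x$. First-order formulas have finite rank. Every subformula of a sentence has finitely many free variables, and we consider only such formulas.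

\begin{proposition}\label{prop:equiv}
For $\gamma\ge1$, the frames $\mathfrak F_{W_\gamma}$ and $\mathfrak F_{W'_\gamma}$ satisfy the same $\mathcal L_{\infty\omega}$-sentences of quantifier rank at most $\gamma$. In particular, $\mathfrak F_{W_\omega}$ and $\mathfrak F_{W'_\omega}$ are elementarily equivalent.
\end{proposition}

\begin{proof}
Write $W=W_\gamma$, $W'=W'_\gamma$. The \emph{support} of a point is the finite set of elements of the order occurring in it: $\{s\}$ for $\tau_s$, and the entries of $\sigma$ together with $s$ for $(\sigma,s)$. Let $S\subseteq W$ and $S'\subseteq W'$ be finite sets of the same size that contain the least elements, and let $f\colon S\to S'$ be the order isomorphism; it sends $0$ to $0$. For a point $z$ with support in $S$, let $f(z)$ be the result of applying $f$ to all components of $z$, keeping the kind of the state. The conditions defining states and points mention only order, equality and $0$, so $z\mapsto f(z)$ is a bijection from the points of $\mathfrak F_W$ with support in $S$ onto the points of $\mathfrak F_{W'}$ with support in $S'$. The relations $R_h$ and $R_v$ are defined by the kinds of points and by equalities and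 order comparisons of components, so this bijection preserves and reflects them.

Call a pair of tuples $(z_1,\dots,z_n)$ from $\mathfrak F_W$ and $(z'_1,\dots,z'_n)$ from $\mathfrak F_{W'}$ \emph{$\nu$-good} if there are $S,S',f$ as above such that $S$ contains the supports of all $z_i$, $f(z_i)=z'_i$, and the corresponding intervals determined by $S$ in $W$ and by $S'$ in $W'$ are in the relation $\approx_\nu$.
\begin{enumerate}
\item[(a)] \emph{The tuples of a $\nu$-good pair satisfy the same atomic formulas.} This was just shown.
\item[(b)] \emph{If a pair is $\nu$-good and $\nu'<\nu$, then for every $z\in\mathfrak F_W$ there is $z'\in\mathfrak F_{W'}$ such that the pair extended by $z,z'$ is $\nu'$-good, and conversely.} The elements of the support of $z$ that are not in $S$ are distributed over the intervals determined by $S$. In each interval respond to those lying in it (possibly none) using $\approx_\nu$ and $\nu'<\nu$. Adding the elements to $S$ and the responses to $S'$ gives sets $S_1,S_1'$ whose order isomorphism $f_1$ extends $f$ and whose corresponding intervals are $\approx_{\nu'}$. Put $z'=f_1(z)$. The converse is the same with $f^{-1}$, since $S'$ contains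 the supports of the $z'_i$.
\item[(c)] \emph{The pair of empty tuples is $\gamma$-good.} Take $S=\{0\}$ and $S'=\{0\}$. The intervals below $0$ are empty. As $\gamma\ge1$, removing the least element from $\omega^\gamma\cdot I$ leaves an isomorphic order, so the intervals above $0$ are isomorphic to $\omega^\gamma\cdot1$ and $\omega^\gamma\cdot(1+\omega^*)$. These are $\approx_\gamma$ by Lemma~\ref{lem:powers}.
\end{enumerate}
We now follow Karp's argument and show by induction on $\psi$ that for all $\nu$ at least the rank of $\psi$, the tuples of a $\nu$-good pair that interprets the free variables of $\psi$ agree on $\psi$. Atomic formulas are covered by (a), and negations and conjunctions by the induction hypothesis. Let $\psi=\exists x\,\chi$ and let $\nu'$ be the rank of $\chi$, so $\nu'<\nu$. If $z$ witnesses $\psi$ in $\mathfrak F_W$, take $z'$ from (b); the extended pair is $\nu'$-good, so $z'$ witnesses $\psi$ in $\mathfrak F_{W'}$. The converse uses the other half of (b). By (c) the claim on sentences follows, and $\gamma=\omega$ covers all first-order sentences.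
\end{proof}

\section{Ultraproducts and definability}\label{sec:final}

Validity of a modal formula quantifies over all valuations, so it is not a first-order property of the frame, and elementary equivalence alone transfers nothing. A refutation, however, is a first-order fact about the frame expanded by one valuation, and so it passes to ultrapowers.

\begin{lemma}\label{lem:reflect}
If an ultrapower $\mathfrak F^I/D$ validates a bimodal formula $\psi$, then so does $\mathfrak F$.
\end{lemma}

\begin{proof}
The standard translation $\psi^\sharp(x)$ replaces each variable $p$ by $P(x)$ for a unary predicate $P$, commutes with $\neg$ and $\wedge$, and sends $\Diamond_h\chi$ to $\exists y\,(xR_hy\wedge\chi^\sharp(y))$ and $\Diamond_v\chi$ to $\exists y\,(xR_vy\wedge\chi^\sharp(y))$. A model is a frame expanded by such predicates, and $\psi$ is true at $z$ iff $\psi^\sharp(z)$ holds. If $\psi$ fails in a model $\mathfrak M$ on $\mathfrak F$, then $\mathfrak M\models\exists x\,\neg\psi^\sharp(x)$. By \L o\'s's theorem the same sentence holds in $\mathfrak M^I/D$, which is a model on $\mathfrak F^I/D$.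
\end{proof}

We also use the Keisler--Shelah theorem \cite{shelah}: if two structures $\mathfrak A,\mathfrak B$ are elementarily equivalent, then there are a set $I$ and an ultrafilter $D$ on $I$ with $\mathfrak A^I/D\cong\mathfrak B^I/D$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\mathbf{K4.3}\times\mathbf K\subseteq L\subseteq L^+$, and suppose $\mathsf{Fr}(L)$ is closed under ultraproducts. Put $\mathfrak F=\mathfrak F_{W_\omega}$ and $\mathfrak G=\mathfrak F_{W'_\omega}$. By Theorem~\ref{thm:A}, $\mathfrak F\in\mathsf{Fr}(L)$ and $\mathfrak G\notin\mathsf{Fr}(L)$. By Proposition~\ref{prop:equiv} and the Keisler--Shelah theorem, $\mathfrak F^I/D\cong\mathfrak G^I/D$ for some $I$ and $D$. By assumption $\mathfrak F^I/D\in\mathsf{Fr}(L)$, so $\mathfrak G^I/D\in\mathsf{Fr}(L)$, and Lemma~\ref{lem:reflect} gives $\mathfrak G\in\mathsf{Fr}(L)$. This is a contradiction.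

The four logics \eqref{eq:four} lie between $\mathbf{K4.3}\times\mathbf K$ and $\mathbf{K4.3}\times\mathbf{S5}\subseteq L^+$. If $\mathbf K\subseteq L_1\subseteq\mathbf{S5}$, then every $\mathbf{S5}$-frame is an $L_1$-frame and every $L_1$-frame is a $\mathbf K$-frame, so $\mathbf{K4.3}\times\mathbf K\subseteq\mathbf{K4.3}\times L_1\subseteq\mathbf{K4.3}\times\mathbf{S5}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Suppose a set $\Gamma$ of $\mathcal L_{\infty\omega}$-sentences defines $\mathsf{Fr}(L)$. Because $\Gamma$ is a set, there is an ordinal $\gamma\ge1$ that bounds the quantifier ranks of its members. By Proposition~\ref{prop:equiv}, $\mathfrak F_{W_\gamma}\models\Gamma$ iff $\mathfrak F_{W'_\gamma}\models\Gamma$. By Theorem~\ref{thm:A}, $\mathfrak F_{W_\gamma}\in\mathsf{Fr}(L)$ and $\mathfrak F_{W'_\gamma}\notin\mathsf{Fr}(L)$, a contradiction. If $L$ were axiomatized by formulas each of which has an elementary class of frames, then $\mathsf{Fr}(L)$ would be the intersection of these classes. It would then be defined by the union of the defining sets of first-order sentences, which has just been excluded.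
\end{proof}

\begin{remark}[A single frame as upper bound]
On the well-ordered side the proof of Theorem~\ref{thm:B} needs only $\theta=\omega^\omega$. Then $X\cong\omega^{\omega^\omega}$ and $\mathfrak F_\theta$ are countable. In the proof of Proposition~\ref{prop:ordinal} we may let $Y$ contain just one run for each pair $(x,z)$ with $z\in E_{\pi(x)}$, which is all that Lemma~\ref{lem:truth} requires. This $Y$ is countable. It is infinite, because runs with different values at $x$ are different and each column $E_s$ contains the infinitely many points $([s,\dots,s]_q,s)$. Hence $\mathfrak F_{\omega^\omega}$ validates the logic of $(\omega^{\omega^\omega},<)\times(\omega,\omega\times\omega)$, and the conclusion of Theorem~\ref{thm:B} holds for every $L$ with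
\[
\mathbf{K4.3}\times\mathbf K\subseteq L\subseteq\mathrm{Log}\big((\omega^{\omega^\omega},<)\times(\omega,\omega\times\omega)\big).
\]
\end{remark}

\begin{thebibliography}{9}

\bibitem{shelah}
Shelah, \emph{Israel J. Math.} \textbf{10} (1971).

\bibitem{thesis}
University of London, \texttt{https://www.math.tecnico.ulisboa.pt/\textasciitilde smarcel/thesis}.

\end{thebibliography}
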